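
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[proposition]{Example}
\newtheorem{remark}[proposition]{Remark}

\title{A nonreflexive dual Banach space\\ with the intersection property}


\begin{abstract}
A Banach space has the intersection property (I) if, whenever its unit ball is a countable intersection of unit balls of equivalent norms, the bidual unit ball is the intersection of the corresponding bidual balls. We construct an equivalent norm on $\ell_\infty\oplus\ell_2(\Gamma)$ whose dual space has (I), so a nonreflexive dual space can have this property. The proof combines an isometric, quantitative form of the Grothendieck property with a renorming that produces many strongly exposed points. We also describe the norm-one complemented subspaces of spaces $X$ for which $X^*$ has (I), and show that $X$ is reflexive if and only if $X^*$ has (I) for every equivalent norm on $X$.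
\end{abstract}

\section{The question and the answer}

All Banach spaces are real. Let $Y$ be a Banach space with closed unit ball $B_Y$, dual $Y^*$ and bidual $Y^{**}$. By a \emph{ball} in $Y$ we mean the closed unit ball $B$ of a norm equivalent to the given one. Its polar $B^\circ=\{F\in Y^*:F\le1\text{ on }B\}$ is the unit ball of the corresponding dual norm, and its bipolar $B^{\circ\circ}\subset Y^{**}$, which is also the weak* closure of $B$ in $Y^{**}$, is the unit ball of the bidual norm.

The space $Y$ has the \emph{intersection property} (I) if for every countable family $(B_i)_{i\in A}$ of balls in $Y$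
\[
B_Y=\bigcap_{i\in A}B_i\quad\text{implies}\quad B_{Y^{**}}=\bigcap_{i\in A}B_i^{\circ\circ}.
\]
If $B_Y=\bigcap_iB_i$, then the inclusion $\subset$ on the right always holds. So (I) says that weak* closure in the bidual commutes with countable intersections of balls that produce $B_Y$. We shall see in Section~\ref{sec:density} that finite families never cause trouble, and that reflexive spaces have (I). The content lies in infinite families in nonreflexive spaces, and there the property can fail for a simple reason.

\begin{example}\label{ex:c0}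
Let $Y=\ell_1=c_0^*$. For $n\ge1$ let $B_n$ be the unit ball of the equivalent norm
\[
\|y\|_n=\sum_{k<n}|y_k|+\tfrac12\sum_{k\ge n}|y_k| .
\]
Since $\sup_n\|y\|_n=\|y\|_1$, we have $\bigcap_nB_n=B_{\ell_1}$. Now let $\Phi\in\ell_1^{**}=\ell_\infty^*$ be twice a norm-one functional that vanishes on $c_0$; such a functional exists by the Hahn--Banach theorem. The dual ball is
\[
B_n^\circ=\{F\in\ell_\infty:\ |F_k|\le1\ (k<n),\ |F_k|\le\tfrac12\ (k\ge n)\}.
\]
Let $F\in B_n^\circ$. Replacing the coordinates $F_k$, $k<n$, by $0$ does not change $\Phi(F)$, because $\Phi$ vanishes on $c_0$, and it leaves a sequence of norm at most $\frac12$. So $\Phi(F)\le2\cdot\frac12=1$. Thus $\Phi\in\bigcap_nB_n^{\circ\circ}$, while $\|\Phi\|=2$. Hence $\ell_1$ fails (I).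
\end{example}

What happened is that $\bigcup_nB_n^\circ$ is weak* dense in $B_{\ell_\infty}$, since it contains $B_{c_0}$, but it is not norm dense. When $Y=X^*$ is a dual space, the ball $B_{Y^*}=B_{X^{**}}$ always has a small weak* dense subset, namely $B_X$, and Example~\ref{ex:c0} exploits this. One may therefore suspect that nonreflexive dual spaces never have (I). Problem 8.3 of \cite{IP} asks: \emph{can a nonreflexive dual space $X^*$ have property {\rm(I)}?} Here $X^*$ carries its dual norm. The answer is yes.

\begin{theorem}\label{thm:A}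
There is a Banach space $X$, isomorphic to $\ell_\infty\oplus\ell_2(\Gamma)$ with $\Gamma=B_{\ell_\infty}\times\mathbb N$, such that $X^*$ (with its dual norm) is nonreflexive and has {\rm(I)}.
\end{theorem}

For a bounded sequence $\mathbf y=(y_k)$ in a Banach space $Y$ put
\[
p_{\mathbf y}(F)=\limsup_k|F(y_k)|\qquad(F\in Y^*).
\]
This is a norm-continuous seminorm on $Y^*$. For a sequence $\mathbf f=(f_k)$ in a dual space $X^*$ the seminorm $p_{\mathbf f}$ lives on $X^{**}$ and, by restriction, on $X$. Proposition~\ref{prop:seq} below shows that a failure of (I) in $X^*$ is always witnessed by a single sequence $\mathbf f$ and a number $c\ge0$: the set $\{F\in B_{X^{**}}:p_{\mathbf f}(F)\le c\}$ is weak* dense in $B_{X^{**}}$ but is not all of $B_{X^{**}}$. In Example~\ref{ex:c0} one can take the unit vectors of $\ell_1$ and $c=\frac12$, and this set is weak* dense because it contains a multiple of $B_X$ and, in fact, all of $B_X=B_{c_0}$. The following condition says exactly that such a set can contain $B_X$ only if it is all of $B_{X^{**}}$. We say that $X$ satisfies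 (G) if
\[
\tag{G}
\sup_{x\in B_X}p_{\mathbf f}(x)=\sup_{F\in B_{X^{**}}}p_{\mathbf f}(F)
\qquad\text{for every bounded sequence }\mathbf f\text{ in }X^* .
\]
Only the inequality $\ge$ is in question. Recall that $X$ is a \emph{Grothendieck space} if weak* convergent sequences in $X^*$ converge weakly. If $f_k\to f$ weak*, then for the sequence $(f_k-f)$ the left side of (G) is $0$, and (G) says that the right side is $0$ too, that is, $f_k\to f$ weakly. So (G) is a quantitative form of the Grothendieck property, with constant exactly one. The role of (G) is described by our second result.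

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[\rm(a)] If $X^*$ has {\rm(I)}, then $X$ satisfies {\rm(G)}. Consequently $X$ is a Grothendieck space, $X^*$ is weakly sequentially complete, and if $B_{X^*}$ is weak* sequentially compact (e.g.\ $X$ separable or weakly compactly generated) then $X$ is reflexive.
\item[\rm(b)] A Banach space $Z\ne\{0\}$ satisfies {\rm(G)} if and only if it is isometric to the range of a norm-one projection on some $X$ such that $X^*$ has {\rm(I)}. The projection can be chosen with kernel isomorphic to a Hilbert space.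
\item[\rm(c)] $X$ is reflexive if and only if $X^*$ has {\rm(I)} for the dual norm of every equivalent norm of $X$.
\end{enumerate}
\end{theorem}

By (a), an example for Theorem~\ref{thm:A} must be a nonreflexive Grothendieck space, and $\ell_\infty$ is the natural candidate; we prove in Section~\ref{sec:linfty} that it satisfies (G). By (c), the choice of norm matters, and indeed $\ell_\infty^*$ with its usual norm fails (I) (Example~\ref{ex:linfty}). The reason is that $B_{\ell_\infty}$ has elements that a weak* dense subset of $B_{\ell_\infty^{**}}$ need not approximate in norm. The remedy, in Section~\ref{sec:tags}, is to attach to each vector $u\in B_{\ell_\infty}$ infinitely many orthonormal ``tags'' $e_{(u,n)}$: the tagged vectors $(u,e_{(u,n)})$ are strongly exposed, and their averages converge to $(u,0)$.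

\section{Weak* density against norm density}\label{sec:density}

For a subset $C$ of a Banach space $E$ let $C^\circ=\{F\in E^*:F\le1\text{ on }C\}$, and for $C\subset E^*$ let $C_\circ=\{y\in E:F(y)\le1\ \forall F\in C\}$. We use this with $E=Y$ and with $E=Y^*$. By the bipolar theorem, $(B^\circ)_\circ=B$ for every closed convex $B\subset Y$ containing $0$, and for every convex $C\subset Y^*$ containing $0$
\[
(C_\circ)^\circ=\overline C^{\,w^*},\qquad (C^\circ)_\circ=\overline C^{\,\|\cdot\|},
\]
where $C_\circ\subset Y$ in the first identity and $C^\circ\subset Y^{**}$ in the second.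

\begin{lemma}\label{lem:dict}
Let $(B_i)_{i\in A}$ be balls in $Y$ with $B_i\supset B_Y$, let $K_i=B_i^\circ$ and $L=\operatorname{conv}\bigcup_iK_i$. Then $L\subset B_{Y^*}$, and
\begin{enumerate}
\item[\rm(1)] $\bigcap_iB_i=B_Y$ if and only if $L$ is weak* dense in $B_{Y^*}$;
\item[\rm(2)] $\bigcap_iB_i^{\circ\circ}=B_{Y^{**}}$ if and only if $L$ is norm dense in $B_{Y^*}$.
\end{enumerate}
\end{lemma}

\begin{proof}
From $B_i\supset B_Y$ we get $K_i\subset B_{Y^*}$. Since $B_i=(K_i)_\circ$, we have $\bigcap_iB_i=L_\circ$. If $L_\circ=B_Y$, then $\overline L^{\,w^*}=(L_\circ)^\circ=B_{Y^*}$; conversely, if $L$ is weak* dense in $B_{Y^*}$, then $L_\circ=(B_{Y^*})_\circ=B_Y$. For (2), $\bigcap_iB_i^{\circ\circ}=L^\circ$. If $L^\circ=B_{Y^{**}}$, then $\overline L^{\,\|\cdot\|}=(L^\circ)_\circ=(B_{Y^{**}})_\circ=B_{Y^*}$; conversely, if $L$ is norm dense in $B_{Y^*}$, then $L^\circ=(B_{Y^*})^\circ=B_{Y^{**}}$.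
\end{proof}

\begin{remark}\label{rem:trivial}
If the family is finite, then $L$ is weak* compact, being the convex hull of finitely many weak* compact convex sets, so both conditions in Lemma~\ref{lem:dict} mean $L=B_{Y^*}$. If $Y$ is reflexive, the weak* and weak topologies of $Y^*$ coincide, and the convex set $L$ has the same weak* and norm closure. Thus reflexive spaces have (I).
\end{remark}

In general, suppose that $L$ is weak* dense but some $F\in B_{Y^*}$ stays at a positive distance from $L$. The finite stages of $L$ are weak* compact, so vectors $y_n\in Y$ separate $F$ from them, and the sequence $(y_n)$ records the failure. This turns (I) into a statement about single sequences. For a bounded sequence $\mathbf y$ in $Y$ and $c\ge0$ put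
\[
D(\mathbf y,c)=\{F\in B_{Y^*}:\ p_{\mathbf y}(F)\le c\}.
\]
Since $p_{\mathbf y}$ is a norm-continuous seminorm, $D(\mathbf y,c)$ is convex, symmetric and norm closed.

\begin{proposition}\label{prop:seq}
A Banach space $Y$ has {\rm(I)} if and only if, for every bounded sequence $\mathbf y$ in $Y$ and every $c\ge0$,
\[
D(\mathbf y,c)\text{ weak* dense in }B_{Y^*}\quad\text{implies}\quad D(\mathbf y,c)=B_{Y^*}.
\tag{2.1}
\]
\end{proposition}

\begin{proof}
Assume (2.1), and let $B_Y=\bigcap_iB_i$ with $i\in\mathbb N$ (repeat members if the family is finite). Let $K_i$ and $L$ be as in Lemma~\ref{lem:dict}. Then $L=\bigcup_nL_n$, where $L_n=\operatorname{conv}(K_1\cup\dots\cup K_n)$ is weak* compact, convex, symmetric and increasing in $n$. By Lemma~\ref{lem:dict}(1), $L$ is weak* dense in $B_{Y^*}$; by (2) we have to show that it is norm dense.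

Suppose some $F\in B_{Y^*}$ has distance $d>0$ from $L$. Then $F$ does not belong to the weak* compact convex set $L_n+\frac d2B_{Y^*}$, so the Hahn--Banach theorem gives $y_n\in Y$ with $\|y_n\|=1$ and
\[
F(y_n)>\sup_{G\in L_n}|G(y_n)|+\tfrac d2 .
\]
Passing to a subsequence, $F(y_n)\to s$ for some $s\ge\frac d2$. Each $G\in L$ belongs to $L_n$ for all large $n$, so $\limsup_n|G(y_n)|\le s-\frac d2$. Thus $L\subset D(\mathbf y,s-\frac d2)$ with $\mathbf y=(y_n)$, and the latter set is weak* dense. By (2.1) it contains $F$, which contradicts $\lim_nF(y_n)=s$.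

Conversely, assume (I), and suppose that $D(\mathbf y,c)$ is weak* dense in $B_{Y^*}$ but $p_{\mathbf y}(F_0)>c$ for some $F_0\in B_{Y^*}$. Choose $c'$ with $c<c'<p_{\mathbf y}(F_0)$ and let
\[
K_n=\{F\in B_{Y^*}:\ |F(y_k)|\le c'\ \text{ for all }k\ge n\}.
\]
These sets are weak* compact, convex, symmetric and increasing. As $c'>0$ and $\mathbf y$ is bounded, there is $\delta\in(0,1]$ with $\delta B_{Y^*}\subset K_n\subset B_{Y^*}$ for all $n$. Hence $B_n=(K_n)_\circ$ satisfies $B_Y\subset B_n\subset\delta^{-1}B_Y$, so it is a ball, and $B_n^\circ=K_n$. The union $L=\bigcup_nK_n$ is convex. It contains $D(\mathbf y,c)$ because $c<c'$, so it is weak* dense in $B_{Y^*}$. By Lemma~\ref{lem:dict}(1) and (I), $\bigcap_nB_n^{\circ\circ}=B_{Y^{**}}$, and by Lemma~\ref{lem:dict}(2) $L$ is norm dense in $B_{Y^*}$. But $L$ lies in the norm-closed set $\{p_{\mathbf y}\le c'\}$, which does not contain $F_0$, a contradiction.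
\end{proof}

\section{What is needed, and what suffices}\label{sec:criterion}

From now on Proposition~\ref{prop:seq} is applied with $Y=X^*$; the sets $D(\mathbf f,c)$ are subsets of $B_{X^{**}}$ and $\mathbf f$ is a bounded sequence in $X^*$. Recall Goldstine's theorem: $B_X$ is weak* dense in $B_{X^{**}}$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
If (G) fails, there are a bounded sequence $\mathbf f$ in $X^*$ and $F_0\in B_{X^{**}}$ with $c:=\sup_{B_X}p_{\mathbf f}<p_{\mathbf f}(F_0)$. Then $D(\mathbf f,c)$ contains $B_X$, so it is weak* dense in $B_{X^{**}}$, but it omits $F_0$. By Proposition~\ref{prop:seq}, $X^*$ fails (I).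

Now let $X$ satisfy (G). If $f_k\to f$ weak*, then $(f_k-f)$ is bounded and its seminorm vanishes on $X$; by (G) it vanishes on $X^{**}$, that is, $f_k\to f$ weakly. So $X$ is a Grothendieck space. A weakly Cauchy sequence in $X^*$ is bounded and converges pointwise on $X$, so it is weak* convergent and therefore weakly convergent. So $X^*$ is weakly sequentially complete. If $B_{X^*}$ is weak* sequentially compact, then every bounded sequence in $X^*$ has a weakly convergent subsequence. By the Eberlein--\v Smulian theorem $X^*$ is reflexive, and so is $X$.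

Finally, $B_{X^*}$ is weak* sequentially compact if $X$ is separable, since then it is weak* metrizable. If $X$ is weakly compactly generated, then $B_{X^*}$ in the weak* topology is an Eberlein compactum (Amir--Lindenstrauss), that is, homeomorphic to a weakly compact subset of a Banach space, and such a set is sequentially compact by the Eberlein--\v Smulian theorem.
\end{proof}

Condition (G) is not sufficient. Proposition~\ref{prop:linfty} below shows that $\ell_\infty$ satisfies (G), and yet:

\begin{example}\label{ex:linfty}
The space $\ell_\infty^*$ with its usual norm fails (I). Write $\ell_\infty=C(\beta\mathbb N)$. Splitting measures on $\beta\mathbb N$ into their parts on $\mathbb N$ and on $N^*=\beta\mathbb N\setminus\mathbb N$ gives $\ell_\infty^*=\ell_1\oplus_1M(N^*)$, hence $\ell_\infty^{**}=\ell_\infty\oplus_\infty M(N^*)^*$. Let $f_k=\delta_k$, the $k$th unit vector of $\ell_1$, which acts on $\ell_\infty$ as evaluation at $k$. For $F=(a,G)$ we have $F(f_k)=a_k$, so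
\[
D(\mathbf f,\tfrac12)=\{(a,G)\in B_{\ell_\infty^{**}}:\ \limsup_k|a_k|\le\tfrac12\}.
\]
This set contains $B_{c_0}\times B_{M(N^*)^*}$. It is weak* dense, because $B_{c_0}$ is weak* dense in $B_{\ell_\infty}=B_{c_0^{**}}$. It does not contain the canonical image of the constant function $\mathbf 1\in B_{\ell_\infty}$, which takes the value $1$ at every $f_k$, so that $p_{\mathbf f}(\mathbf 1)=1$. So (2.1) fails.
\end{example}

Here a weak* dense set $D(\mathbf f,c)$ misses a point of $B_X$ itself. If we can exclude this, then (G) does the rest: $D(\mathbf f,c)\supset B_X$ means $p_{\mathbf f}\le c$ on $B_X$, and (G) extends this to $B_{X^{**}}$. So we want points of $B_X$ that every weak* dense subset of $B_{X^{**}}$ must approach in norm, and enough of them to generate $B_X$. Recall that a point $q$ of a bounded convex set $C\subset X$ is \emph{strongly exposed} by $\varphi\in X^*$ if $\varphi(q)=\sup_C\varphi$ and for every $\varepsilon>0$ there is $\delta>0$ such that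
\[
x\in C,\ \varphi(x)>\varphi(q)-\delta\quad\text{imply}\quad\|x-q\|\le\varepsilon .
\]

\begin{proposition}\label{prop:crit}
Let $X$ satisfy {\rm(G)}, and let $B_X$ be the closed convex hull of a set $P$ of strongly exposed points of $B_X$. Then $X^*$ has {\rm(I)}.
\end{proposition}

\begin{proof}
Let $D=D(\mathbf f,c)$ be weak* dense in $B_{X^{**}}$; we verify (2.1). Let $q\in P$ be strongly exposed by $\varphi$, let $\varepsilon>0$, and let $\delta$ be as in the definition. We claim that
\[
F\in B_{X^{**}},\ F(\varphi)>\varphi(q)-\delta\quad\text{imply}\quad\|F-q\|\le\varepsilon .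
\]
By Goldstine there is a net $(x_\alpha)$ in $B_X$ with $x_\alpha\to F$ weak*. Eventually $\varphi(x_\alpha)>\varphi(q)-\delta$, so $\|x_\alpha-q\|\le\varepsilon$, and the claim follows since the norm of $X^{**}$ is weak* lower semicontinuous. The set of $F\in B_{X^{**}}$ with $F(\varphi)>\varphi(q)-\delta$ is relatively weak* open and contains $q$, so it meets $D$. Thus $q$ lies in the norm closure of $D$, that is, in $D$.

So $P\subset D$. As $D$ is convex and norm closed, $B_X\subset D$, i.e.\ $p_{\mathbf f}\le c$ on $B_X$. By (G), $p_{\mathbf f}\le c$ on $B_{X^{**}}$, i.e.\ $D=B_{X^{**}}$.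
\end{proof}

Two tasks remain: to find a nonreflexive space with (G), and to renorm (a slight enlargement of) it so that its ball is generated by strongly exposed points while (G) survives.

\section{The space $\ell_\infty$ satisfies (G)}\label{sec:linfty}

\begin{proposition}\label{prop:linfty}
$\ell_\infty$ satisfies {\rm(G)}.
\end{proposition}

Identify $\ell_\infty$ with $C(K)$, $K=\beta\mathbb N$, and $\ell_\infty^*$ with the space $M(K)$ of regular signed Borel measures; write $\mu(x)=\int x\,d\mu$. For $E\subset\mathbb N$ let $[E]$ be the closure of $E$ in $K$. The sets $[E]$ are exactly the clopen subsets of $K$, they form a base of its topology, and $[E]\cap[E']=[E\cap E']$, $[E]\cup[E']=[E\cup E']$.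

The plan is as follows. Given $F(\mu_k)\to s$, split $\mu_k=\nu_k+\lambda_k$ into a weakly convergent part, $\nu_k\to\nu$, and a part living on disjoint sets. In the limit the first part contributes $F(\nu)\le\|\nu\|$ to $s$, and the second contributes $F(\lambda_k)\le\|\lambda_k\|$. So it is enough to find a \emph{single} $x\in B_{\ell_\infty}$ that almost norms $\nu$ and also almost norms infinitely many $\lambda_k$. To build $x$ we replace the disjoint sets by disjoint clopen sets and glue. A bounded function may be prescribed freely on infinitely many disjoint subsets of $\mathbb N$; this is what $\ell_\infty$ has and $c_0$ lacks. The price is that the closure of an infinite union of clopen sets has extra points, which must be made negligible.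

\begin{proof}[Proof of Proposition~\ref{prop:linfty}]
Let $(\mu_k)$ be bounded in $M(K)$, let $c=\sup_{x\in B_{C(K)}}\limsup_k|\mu_k(x)|$, and suppose some $F\in B_{\ell_\infty^{**}}$ has $\limsup_k|F(\mu_k)|=s>c$. Passing to a subsequence, which does not increase the supremum over $B_{C(K)}$, and replacing $F$ by $-F$ if necessary, we may assume $F(\mu_k)\to s$. Fix $\varepsilon>0$. We shall find $x\in B_{\ell_\infty}$ with $\limsup_k\mu_k(x)\ge s-9\varepsilon$. Then $c\ge s-9\varepsilon$, and letting $\varepsilon\to0$ contradicts $s>c$.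

\medskip
\emph{Splitting.} Not all $\mu_k$ vanish, because $s>0$. Let $\mu$ be the probability measure proportional to $\sum_k2^{-k}|\mu_k|$, and write $\mu_k=g_k\mu$ with $(g_k)$ bounded in $L_1(\mu)$. By the subsequence splitting lemma (Kadec--Pe\l czy\'nski; see \cite[Lemma 5.2.8]{AK}), after passing to a subsequence there are disjoint Borel sets $A_k$ such that $(g_k1_{K\setminus A_k})$ is equi-integrable. By the Dunford--Pettis theorem this sequence is relatively weakly compact in $L_1(\mu)$, so by Eberlein--\v Smulian we may assume that it converges weakly to some $g\in L_1(\mu)$. Put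
\[
\nu_k=g_k1_{K\setminus A_k}\mu,\qquad \nu=g\mu,\qquad \lambda_k=g_k1_{A_k}\mu .
\]
Then $\mu_k=\nu_k+\lambda_k$ and $\nu_k\to\nu$ weakly in $M(K)$. So $F(\lambda_k)\to s-F(\nu)\ge s-\|\nu\|$, and therefore $\liminf_k\|\lambda_k\|\ge s-\|\nu\|$. Since the $A_k$ are disjoint, $|\nu|(A_k)\to0$. Passing to a further subsequence we have, for all $k\ge1$,
\[
\|\lambda_k\|\ge s-\|\nu\|-\varepsilon,\qquad |\nu|(A_k)<\varepsilon2^{-k}.
\tag{4.1}
\]
Let $R=\sup_k\|\lambda_k\|$. As $\lambda_k$ is concentrated on $A_k$, regularity gives compact sets $C_k\subset A_k$ with $|\lambda_k|(K\setminus C_k)<\varepsilon$.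

\medskip
\emph{Disjoint clopen sets.} A clopen neighborhood of $C_k$ may carry mass of other measures $\lambda_l$, so neighborhoods must be selected. We construct infinite sets $\mathbb N=M_0\supset M_1\supset\cdots$, indices $n_1<n_2<\cdots$ with $n_j\in M_{j-1}$, and disjoint clopen sets $U_1,U_2,\dots$ such that
\begin{enumerate}
\item[(i)] $|\nu|(U_j)<\varepsilon2^{-j}$;
\item[(ii)] every $k\in M_j$ satisfies $k>n_j$ and $|\lambda_k|(U_j)\le\varepsilon2^{-j}$;
\item[(iii)] $C_{n_j}\setminus(U_1\cup\dots\cup U_{j-1})\subset U_j$.
\end{enumerate}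
At step $j$ let $D=U_1\cup\dots\cup U_{j-1}$, choose an integer $m\ge1$ with $m\ge2^jR/\varepsilon$, and pick distinct $k_1,\dots,k_m\in M_{j-1}$. If $j\ge2$, the elements of $M_{j-1}$ exceed $n_{j-1}\ge j-1$ by (ii). So for every $j$ all elements of $M_{j-1}$ are at least $j$, and $|\nu|(C_{k_i})<\varepsilon2^{-j}$ by (4.1). The sets $C_{k_i}\setminus D$ are compact and disjoint. They have disjoint open neighborhoods, which by regularity of $\nu$ can be shrunk to have $|\nu|$-measure less than $\varepsilon2^{-j}$ and to be disjoint from the clopen set $D$. Covering each $C_{k_i}\setminus D$ by finitely many basic clopen sets inside its neighborhood, we get disjoint clopen sets $W_i\subset K\setminus D$ with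
\[
C_{k_i}\setminus D\subset W_i,\qquad|\nu|(W_i)<\varepsilon2^{-j}\qquad(1\le i\le m).
\]
For each $k\in M_{j-1}$ we have $\sum_i|\lambda_k|(W_i)\le R$, so $|\lambda_k|(W_i)\le R/m\le\varepsilon2^{-j}$ for some $i$. By the pigeonhole principle one $i$ works for infinitely many $k\in M_{j-1}$. For this $i$ put $n_j=k_i$ and $U_j=W_i$, and let $M_j$ consist of those of these $k$ that exceed $n_j$. Then (i)--(iii) hold, and $n_j>n_{j-1}$ for $j\ge2$ because $n_j\in M_{j-1}$.

For $l<j$ we have $n_j\in M_{j-1}\subset M_l$, so $|\lambda_{n_j}|(U_l)\le\varepsilon2^{-l}$. By (iii), $C_{n_j}\setminus U_j\subset\bigcup_{l<j}U_l$, and hence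
\[
|\lambda_{n_j}|(K\setminus U_j)\le|\lambda_{n_j}|(K\setminus C_{n_j})+\sum_{l<j}|\lambda_{n_j}|(U_l)<2\varepsilon .
\tag{4.2}
\]

\medskip
\emph{Gluing.} Write $U_j=[E_j]$ with disjoint sets $E_j\subset\mathbb N$. For $J\subset\mathbb N$ let
\[
E_J=\bigcup_{j\in J}E_j,\qquad R_J=[E_J]\setminus\bigcup_{j\in J}U_j .
\]
The closed set $R_J$ consists of the extra points mentioned above, on which we shall have no control. If $J\cap J'$ is finite, then
\[
[E_J]\cap[E_{J'}]=[E_J\cap E_{J'}]=\bigcup_{j\in J\cap J'}U_j,
\]
so $R_J\cap R_{J'}=\emptyset$. There is an uncountable family of infinite subsets of $\mathbb N$ with pairwise finite intersections: index the rationals by $\mathbb N$ and choose for each real number a sequence of distinct rationals converging to it. The corresponding sets $R_J$ are disjoint, so only countably many of them have positive $\mu$-measure. Fix an infinite $J$ with $\mu(R_J)=0$. Then $R_J$ is null for $\nu$, $\nu_k$ and $\lambda_k$, which are absolutely continuous with respect to $\mu$.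

Choose $x_0,y_j\in B_{\ell_\infty}$ with $\nu(x_0)\ge\|\nu\|-\varepsilon$ and $\lambda_{n_j}(y_j)\ge\|\lambda_{n_j}\|-\varepsilon$. Let $x=y_j$ on $E_j$ for $j\in J$ and $x=x_0$ on $\mathbb N\setminus E_J$. Then $x\in B_{\ell_\infty}$. As continuous functions on $K$, $x=y_j$ on $U_j$ for $j\in J$, and $x=x_0$ on $[\mathbb N\setminus E_J]=K\setminus[E_J]$. So, off the null set $R_J$, the functions $x$ and $x_0$ differ only on $\bigcup_{j\in J}U_j$, and by at most $2$. With (i) this gives
\[
\nu(x)\ge\nu(x_0)-2\sum_j|\nu|(U_j)\ge\|\nu\|-3\varepsilon .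
\]
For $j\in J$, (4.2) and (4.1) give
\[
\lambda_{n_j}(x)\ge\lambda_{n_j}(y_j)-2|\lambda_{n_j}|(K\setminus U_j)\ge\|\lambda_{n_j}\|-5\varepsilon\ge s-\|\nu\|-6\varepsilon .
\]
Since $\nu_{n_j}(x)\to\nu(x)$, we conclude
\[
\limsup_k\mu_k(x)\ge\limsup_{j\in J}\bigl(\nu_{n_j}(x)+\lambda_{n_j}(x)\bigr)\ge s-9\varepsilon .\qedhere
\]
\end{proof}

\section{Tagging the points of a ball}\label{sec:tags}

\subsection{One vector}

By Example~\ref{ex:linfty}, a weak* dense set $D(\mathbf f,c)$ in $B_{\ell_\infty^{**}}$ can miss the vector $u=\mathbf 1$. Here is how to force such a vector into every $D(\mathbf f,c)$ that is weak* dense. Let $u$ be a vector of a Banach space $Z$. In $Z\oplus\ell_2$ take the \emph{tagged} copies $q_n=(u,e_n)$ of $u$ and the hull $T=\operatorname{conv}\{\pm q_n:n\ge1\}$. Two things happen.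

\emph{The tags average out:} $\frac1N\sum_{n\le N}q_n=\bigl(u,\frac1N\sum_{n\le N}e_n\bigr)\to(u,0)$, because the second component has norm $N^{-1/2}$.

\emph{Each tagged vector is strongly exposed in $T$}, by the coordinate $e_m^*$ of its tag. Indeed, let $x=\sum a_nq_n$ with $\sum|a_n|\le1$. Then $e_m^*(x)=a_m\le1=e_m^*(q_m)$, and with $C=\sup_n\|q_n\|$
\[
\|x-q_m\|=\Bigl\|(a_m-1)q_m+\sum_{n\ne m}a_nq_n\Bigr\|\le C(1-a_m)+C(1-|a_m|)\le2C\bigl(1-e_m^*(x)\bigr).
\]

So $(u,0)$ belongs to the closed convex hull of strongly exposed points, whatever the position of $u$ in $B_Z$. We want to do this for all $u\in B_Z$ at once. Then one problem remains: the resulting hull is not a ball. Its second components lie in the unit ball of $\ell_1(\Gamma)$, which is closed in $\ell_2(\Gamma)$ and contains no positive multiple of the unit ball of $\ell_2(\Gamma)$. So we must add vectors $(0,h)$. Adding the whole unit sphere of $\ell_2(\Gamma)$ would spoil the argument: the functional $e_i^*$ takes the value $1$ at $(0,e_i)$ as well, so for $u\ne0$ it would no longer expose the tagged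 vector $(u,e_i)$. We add only \emph{flat} unit vectors, those with all coordinates at most $\frac12$ in absolute value. A tag coordinate is at most $\frac12$ on flat vectors, and the functional $\langle h,\cdot\rangle$ of a flat unit vector $h$, which is $1$ at $h$, is at most $\frac12$ on all tags. So the two families do not disturb each other.

\subsection{The space $X$}

Let $Z\ne\{0\}$ satisfy (G). Let $\Gamma=B_Z\times\mathbb N$ and $H=\ell_2(\Gamma)$ with unit vector basis $(e_i)_{i\in\Gamma}$, and put $u_i=u$ for $i=(u,n)$. In $Z\oplus H$ let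
\[
W_0=\{\pm(u_i,e_i):i\in\Gamma\},\qquad V_0=\{0\}\times S,\qquad S=\{h\in H:\|h\|_2=1,\ \|h\|_\infty\le\tfrac12\},
\]
\[
P=W_0\cup V_0,\qquad B=\overline{\operatorname{conv}}\,P .
\]
Let $\pi(u,h)=(u,0)$.

\begin{lemma}\label{lem:ball}
The set $B$ is closed, convex and symmetric,
\[
\{(u,h):\|u\|+2\|h\|_2\le1\}\subset B\subset\{(u,h):\|u\|\le1,\ \|h\|_2\le1\},
\]
and $\pi(B)=B_Z\times\{0\}\subset B$. Moreover, $\overline{\operatorname{conv}}\,S\supset\frac12B_H$.
\end{lemma}

\begin{proof}
The second inclusion is clear from the definition of $P$. For $u\in B_Z$ the averages $\frac1N\sum_{n\le N}(u,e_{(u,n)})$ converge to $(u,0)$, so $B_Z\times\{0\}\subset B$. The map $\pi$ sends $W_0$ into $B_Z\times\{0\}$ and $V_0$ to $0$, so $\pi(B)\subset B_Z\times\{0\}$, and equality follows, since $\pi$ fixes $B_Z\times\{0\}\subset B$.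

For the last claim, by Hahn--Banach it suffices to find, for each $h^*\in H$ with $\|h^*\|_2=1$, an element $g\in S$ with $\langle g,h^*\rangle\ge\frac12$. Let $h_i=\operatorname{sgn}(h_i^*)\min(|h_i^*|,\frac12)$. Then $\|h\|_2\le1$, and since $\min(t,\frac12)\ge\frac t2$ for $0\le t\le1$,
\[
\langle h,h^*\rangle=\sum_i|h_i^*|\min(|h_i^*|,\tfrac12)\ge\tfrac12\sum_i|h_i^*|^2=\tfrac12 .
\]
Let $r=(1-\|h\|_2^2)^{1/2}\le1$. The support of $h^*$ is countable and $\Gamma$ is uncountable, since $Z\ne\{0\}$. So we may choose four indices outside the support of $h^*$; let $v$ have the value $\frac r2$ there and $0$ elsewhere. Then $\|h+v\|_2^2=\|h\|_2^2+r^2=1$ and $\|h+v\|_\infty\le\frac12$. So $g=h+v\in S$, and $\langle g,h^*\rangle=\langle h,h^*\rangle\ge\frac12$.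

Hence $(0,\frac12h)\in B$ for $\|h\|_2\le1$. Convex combinations of such vectors with vectors of $B_Z\times\{0\}$ give the first inclusion.
\end{proof}

So $B$ is the unit ball of an equivalent norm $\|\cdot\|_X$ on $Z\oplus H$, and we let $X=(Z\oplus H,\|\cdot\|_X)$, $B_X=B$. Lemma~\ref{lem:ball} says that
\[
\|(u,0)\|_X=\|u\|,\qquad \|h\|_2\le\|(0,h)\|_X\le2\|h\|_2,\qquad\|\pi\|=1 .
\tag{5.1}
\]
As vector spaces $X^*=Z^*\oplus H$ and $X^{**}=Z^{**}\oplus H$, and the weak* topology of $X^{**}$ is the product of the weak* topology of $Z^{**}$ and the weak topology of $H$.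

\begin{lemma}\label{lem:exposed}
Every $q\in P$ is a strongly exposed point of $B_X$.
\end{lemma}

\begin{proof}
For each $q\in P$ we give $\varphi\in X^*$ and a continuous $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$ such that $\varphi\le\varphi(q)$ on $P$ and
\[
\|x-q\|_X\le\omega\bigl(\varphi(q)-\varphi(x)\bigr)\qquad(x\in\operatorname{conv}P).
\tag{5.2}
\]
Both inequalities then hold on $B_X=\overline{\operatorname{conv}}\,P$ by continuity, and $\varphi$ strongly exposes $q$.

\emph{Tagged vectors.} Let $q=(u_i,e_i)$; for $-q$ replace $\varphi$ by $-\varphi$. Take $\varphi=(0,e_i)$, so $\varphi(q)=1$. On $P\setminus\{q\}$ the functional $\varphi$ has the value $0$ at $\pm(u_j,e_j)$, $j\ne i$, the value $-1$ at $-q$, and values at most $\frac12$ on $V_0$. A point $x\in\operatorname{conv}P$ can be written as $x=\lambda q+(1-\lambda)y$ with $\lambda\in[0,1]$ and $y\in\operatorname{conv}(P\setminus\{q\})$, so $\varphi(y)\le\frac12$. Then $1-\varphi(x)=(1-\lambda)(1-\varphi(y))\ge\frac12(1-\lambda)$ and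
\[
\|x-q\|_X=(1-\lambda)\|y-q\|_X\le2(1-\lambda)\le4\bigl(1-\varphi(x)\bigr).
\]

\emph{Flat vectors.} Let $q=(0,h)$ with $h\in S$, and take $\varphi=(0,h)$, so $\varphi(q)=1$. We have $\varphi\le\|h\|_\infty\le\frac12$ on $W_0$ and $\varphi\le1$ on $V_0$. Write $x\in\operatorname{conv}P$ as $x=\lambda w+(1-\lambda)(0,v)$ with $\lambda\in[0,1]$, $w\in\operatorname{conv}W_0$ and $v\in\operatorname{conv}S$. Then $\eta=1-\varphi(x)$ satisfies
\[
\eta\ge\tfrac12\lambda+(1-\lambda)\bigl(1-\langle h,v\rangle\bigr),
\]
where both terms are nonnegative, because $\|v\|_2\le1$. So each of them is at most $\eta$. Also $\|v-h\|_2^2\le2(1-\langle h,v\rangle)$. Using (5.1) and $1-\lambda\le\sqrt{1-\lambda}$ we get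
\[
\|x-q\|_X\le\lambda\|w-q\|_X+(1-\lambda)\|(0,v-h)\|_X\le2\lambda+2\sqrt{1-\lambda}\,\|v-h\|_2\le4\eta+2\sqrt{2\eta}.\qedhere
\]
\end{proof}

It remains to see that (G) survives the construction. The new ball $B_{X^{**}}$ contains weak* limits of convex combinations of tagged vectors. The tags help here too: in such a limit, the mass that stays on individual tags yields an element of $X$, and the mass that escapes leaves no trace in $H$ and yields an element of $Z^{**}$, where (G) for $Z$ applies. It is essential that the two masses add up to at most one.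

\begin{lemma}\label{lem:G}
$X$ satisfies {\rm(G)}.
\end{lemma}

\begin{proof}
Let $\widetilde W$ and $\widetilde V$ be the weak* closures in $X^{**}$ of $\operatorname{conv}W_0$ and $\operatorname{conv}V_0$. Since $H$ is reflexive, $\overline{\operatorname{conv}}\,S$ is weakly compact and $\widetilde V=\{0\}\times\overline{\operatorname{conv}}\,S\subset B_X$. The set $\operatorname{conv}(\widetilde W\cup\widetilde V)$ is weak* compact, lies in $B_{X^{**}}$ and contains $\operatorname{conv}P$, which is norm dense in $B_X$ and hence weak* dense in $B_{X^{**}}$. Therefore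
\[
B_{X^{**}}=\operatorname{conv}(\widetilde W\cup\widetilde V).
\tag{5.3}
\]

\emph{Claim.} Every $F\in\widetilde W$ has the form
\[
F=\sum_ia_i(u_i,e_i)+(G,0),\qquad a\in\ell_1(\Gamma),\ G\in Z^{**},\ \|a\|_1+\|G\|\le1 .
\]

Let $F$ be the weak* limit of a net $F_\alpha=\sum_ia_i^\alpha(u_i,e_i)$, with $a^\alpha$ finitely supported and $\|a^\alpha\|_1\le1$. Passing to a subnet, $a^\alpha\to a$ weak* in $\ell_1(\Gamma)=c_0(\Gamma)^*$, in particular coordinatewise, and $\|a\|_1\le1$. Let $b^\alpha=a^\alpha-a$ be the escaping part. We first show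
\[
\limsup_\alpha\|b^\alpha\|_1\le1-\|a\|_1 .
\tag{5.4}
\]
Given $\varepsilon>0$, choose a finite $A\subset\Gamma$ with $\sum_{i\notin A}|a_i|<\varepsilon$. Then
\[
\|b^\alpha\|_1\le\sum_{i\in A}|b_i^\alpha|+\sum_{i\notin A}|a_i^\alpha|+\varepsilon\le\sum_{i\in A}|b_i^\alpha|+1-\sum_{i\in A}|a_i^\alpha|+\varepsilon .
\]
As $A$ is finite, the right side tends to $1-\sum_{i\in A}|a_i|+\varepsilon\le1-\|a\|_1+2\varepsilon$. This proves (5.4).

Now $F_\alpha-\sum_ia_i(u_i,e_i)=\bigl(\sum_ib_i^\alpha u_i,\ \sum_ib_i^\alpha e_i\bigr)$. The second components are bounded in $H$, since $\|b^\alpha\|_2\le\|b^\alpha\|_1\le2$, and tend to $0$ coordinatewise; so they tend to $0$ weakly. The first components are elements of $Z$ of norm at most $\|b^\alpha\|_1$. They converge weak* in $Z^{**}$, because $(F_\alpha)$ converges, to some $G$ with $\|G\|\le1-\|a\|_1$ by (5.4). This proves the claim.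

Let $f_k=(\mu_k,h_k)$ form a bounded sequence $\mathbf f$ in $X^*$, and let $c=\sup_{B_X}p_{\mathbf f}$. For $z\in B_Z$ we have $(z,0)\in B_X$, so $\limsup_k|\mu_k(z)|\le c$. Since $Z$ satisfies (G),
\[
p_{\mathbf f}(G,0)=\limsup_k|G(\mu_k)|\le c\|G\|\qquad(G\in Z^{**}).
\]
Also $\sum_ia_i(u_i,e_i)\in\|a\|_1B_X$, so $p_{\mathbf f}$ is at most $c\|a\|_1$ there. As $p_{\mathbf f}$ is a seminorm, the claim gives $p_{\mathbf f}(F)\le c(\|a\|_1+\|G\|)\le c$ for every $F\in\widetilde W$. Moreover $p_{\mathbf f}\le c$ on $\widetilde V\subset B_X$. By (5.3), $p_{\mathbf f}\le c$ on $B_{X^{**}}$.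
\end{proof}

\begin{proposition}\label{prop:constr}
Let $Z\ne\{0\}$ satisfy {\rm(G)}, and let $X$ be constructed from $Z$ as above. Then $X^*$ has {\rm(I)}, $Z\times\{0\}\subset X$ is isometric to $Z$, and $\pi$ is a norm-one projection of $X$ onto $Z\times\{0\}$ with kernel isomorphic to a Hilbert space.
\end{proposition}

\begin{proof}
The first assertion follows from Proposition~\ref{prop:crit}, whose hypotheses are Lemmas~\ref{lem:exposed} and~\ref{lem:G}. The rest is (5.1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $Z=\ell_\infty$, which satisfies (G) by Proposition~\ref{prop:linfty}, and let $X$ be the space of Proposition~\ref{prop:constr}. Then $X^*$ has (I). As $X$ contains a closed subspace isometric to $\ell_\infty$, it is not reflexive, and neither is $X^*$.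
\end{proof}

\section{The rest of Theorem~\ref{thm:B}}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
If $Z$ satisfies (G), Proposition~\ref{prop:constr} gives the required $X$ and projection.

Conversely, let $X^*$ have (I), and let $Q$ be a norm-one projection of $X$ onto a subspace isometric to $Z$, which we identify with $Z$. Then $X$ satisfies (G) by part (a). Regard $Q$ as a map $X\to Z$. Then $Q(B_X)=B_Z$, since $\|Q\|=1$ and $Q$ is the identity on $Z$. So $Q^*:Z^*\to X^*$ is an isometric embedding. It follows that $Q^{**}(B_{X^{**}})=B_{Z^{**}}$: given $G\in B_{Z^{**}}$, the functional $Q^*g\mapsto G(g)$ on $Q^*(Z^*)$ has norm at most one, and a Hahn--Banach extension $F\in B_{X^{**}}$ satisfies $Q^{**}F=G$. Hence for a bounded sequence $\mathbf g=(g_k)$ in $Z^*$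
\[
\sup_{B_Z}p_{\mathbf g}=\sup_{x\in B_X}\limsup_k|(Q^*g_k)(x)|=\sup_{F\in B_{X^{**}}}\limsup_k|F(Q^*g_k)|=\sup_{B_{Z^{**}}}p_{\mathbf g},
\]
where the middle equality is (G) for $X$ and the sequence $(Q^*g_k)$. So $Z$ satisfies (G).
\end{proof}

For (c), the idea is to choose the norm so that (G) fails: we shrink the ball of $X$ except along a separable subspace on which a weak* null sequence of functionals is not weakly null.

\begin{proof}[Proof of Theorem~\ref{thm:B}(c)]
If $X$ is reflexive, then under any equivalent norm $X^*$ is reflexive and has (I) by Remark~\ref{rem:trivial}.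

Let $X$ be nonreflexive. By Eberlein--\v Smulian, $B_X$ contains a sequence without weakly convergent subsequence; its closed linear span $Z$ is a separable nonreflexive subspace. Take $F\in Z^{**}\setminus Z$ with $\|F\|=1$. By the Banach--Dieudonn\'e theorem, a linear functional on $Z^*$ with weak* continuous restriction to $B_{Z^*}$ is given by an element of $Z$. So $F$ is not weak* continuous on $B_{Z^*}$. As $Z$ is separable, $B_{Z^*}$ is weak* metrizable, so there are $g_n,g\in B_{Z^*}$ and $\eta>0$ with
\[
g_n\to g\ \text{ weak*},\qquad|F(g_n-g)|\ge\eta\quad\text{for all }n .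
\]
Let $f_n\in X^*$ be a Hahn--Banach extension of $g_n-g$ with $\|f_n\|\le2$, and put $\mathbf f=(f_n)$. Choose $0<\delta<\min(1,\eta/2)$ and let
\[
B'=\overline{\operatorname{conv}}(\delta B_X\cup B_Z).
\]
Since $\delta B_X\subset B'\subset B_X$, this is the unit ball of an equivalent norm on $X$. We have $p_{\mathbf f}\le2\delta$ on $\delta B_X$ and $p_{\mathbf f}=0$ on $B_Z$. As $p_{\mathbf f}$ is a continuous seminorm, $p_{\mathbf f}\le2\delta<\eta$ on $B'$. On the other hand, the second adjoint of the inclusion $Z\subset X$ identifies $Z^{**}$ with $Z^{\perp\perp}\subset X^{**}$ and is weak* continuous. So Goldstine's theorem in $Z$ gives $F\in\overline{B_Z}^{\,w^*}\subset B'^{\circ\circ}$, and $F(f_n)=F(f_n|_Z)=F(g_n-g)$ shows $p_{\mathbf f}(F)\ge\eta$. So (G) fails for the norm with unit ball $B'$, and by part (a) the corresponding dual norm on $X^*$ fails (I).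
\end{proof}

\begin{thebibliography}{9}
\bibitem{AK} Albiac and Kalton, \emph{Topics in Banach Space Theory}.
\bibitem{IP} \emph{Intersection Properties Of The Unit Ball}, \url{https://air.unimi.it/retrieve/dfa8b99e-e312-748b-e053-3a05fe0a3a96/Intersection_Properties7.pdf}.
\end{thebibliography}

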